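\title{Compatibility fans of graphical nested complexes are polytopal}

\begin{abstract}
The tubings of a finite graph $G$ form a simplicial complex, the nested complex of $G$. By a theorem of Manneville and Pilaud, every maximal tubing $T^\circ$ gives rise to two complete simplicial fans realizing this complex, spanned by the compatibility vectors and by the dual compatibility vectors of the tubes with respect to $T^\circ$. We prove the conjecture that all these fans are normal fans of convex polytopes. We give explicit right-hand sides for the facet inequalities, and the result holds more generally when the vertices of $G$ carry arbitrary positive weights. The proof reduces the problem to the walls inside the positive orthant and treats these with height functions that live on well-separated scales.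
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Tubings and compatibility degrees}

Let $G$ be a finite graph with vertex set $V$. A \emph{tube} is a nonempty subset $t\subseteq V$ that induces a connected subgraph. The inclusion-maximal tubes are the vertex sets of the connected components of $G$; all other tubes are \emph{proper}. Two tubes are \emph{compatible} if they are nested (one contains the other), or if they are disjoint and non-adjacent (no edge joins them; equivalently, their union does not induce a connected subgraph). A \emph{tubing} is a set of pairwise compatible proper tubes, and the \emph{nested complex} $\mathcal N(G)$ is the simplicial complex of all tubings. All maximal tubings have the same cardinality $n$, namely $|V|$ minus the number of connected components of $G$.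

For a tube $t$ let $N(t)$ be the set of vertices outside $t$ that are adjacent to some vertex of $t$. The \emph{compatibility degree} of two proper tubes is
\[
(t\parallel t')=\begin{cases}-1&\text{if }t=t',\\ |N(t)\cap t'|&\text{if }t\not\subseteq t',\\ 0&\text{otherwise.}\end{cases}
\]
It measures how far two distinct tubes are from being compatible.

\begin{lemma}\label{lem:zero}
For proper tubes $t\ne t'$ we have $(t\parallel t')\ge 0$, with equality if and only if $t$ and $t'$ are compatible.
\end{lemma}

\begin{proof}
If $t\subseteq t'$, the tubes are compatible and the degree is $0$. Let $t\not\subseteq t'$, so that the degree is $|N(t)\cap t'|$. Suppose $N(t)\cap t'=\emptyset$. If $t'$ meets $t$, then no path inside $t'$ can leave $t$, so $t'\subseteq t$ because $t'$ is connected; if $t'$ does not meet $t$, the two tubes are disjoint and non-adjacent. Conversely, if the tubes are compatible, then $t'\subseteq t$ or $t,t'$ are disjoint and non-adjacent, and in both cases $N(t)\cap t'=\emptyset$.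
\end{proof}

The degree is not symmetric: in the triangle on $\{1,2,3\}$ we have $(\{3\}\parallel\{1,2\})=2$ and $(\{1,2\}\parallel\{3\})=1$. There are therefore two ways to record the position of a tube relative to a fixed maximal tubing $T^\circ$, the \emph{initial tubing}. For a proper tube $t$, the \emph{compatibility vector} and the \emph{dual compatibility vector} are
\[
\mathbf d(t,T^\circ)=\big((t^\circ\parallel t)\big)_{t^\circ\in T^\circ},\qquad
\mathbf d^*(t,T^\circ)=\big((t\parallel t^\circ)\big)_{t^\circ\in T^\circ},
\]
both in $\mathbb R^{T^\circ}$. Let $\mathcal D(G,T^\circ)$ be the collection of the cones spanned by $\{\mathbf d(t,T^\circ):t\in T\}$, where $T$ ranges over all tubings, and define $\mathcal D^*(G,T^\circ)$ in the same way from the vectors $\mathbf d^*(t,T^\circ)$.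

\begin{theorem}[Manneville--Pilaud]\label{thm:MP}
For every finite graph $G$ and every maximal tubing $T^\circ$ on $G$, the collections $\mathcal D(G,T^\circ)$ and $\mathcal D^*(G,T^\circ)$ are complete simplicial fans realizing $\mathcal N(G)$.
\end{theorem}

These are the \emph{primal} and the \emph{dual compatibility fan}. The terms from polyhedral geometry are recalled in Section~\ref{sec:fans}.

\subsection{The question and the results}

If such a fan is the normal fan of a polytope $P$, then the facets of $P$ correspond to the proper tubes and have the compatibility vectors as outer normals, the vertices of $P$ correspond to the maximal tubings, and the edges of $P$ correspond to pairs of maximal tubings that differ in one tube. To find $P$ one has to choose a right-hand side $h(t)$, a \emph{height}, for each facet inequality. It suffices that the heights satisfy one strict linear inequality for each such pair of tubings (Corollary~\ref{cor:criterion}), with coefficients given by the linear dependence among the compatibility vectors involved. In dimension $2$ a solution always exists for trivial reasons (Example~\ref{ex:plane}),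 which suggests a positive answer in general but gives no hint of a proof: the coefficients depend on the position of both tubings relative to $T^\circ$, and we do not compute all of them. It is conjectured in \cite{CF} that all primal and dual compatibility fans of any graph are normal fans of convex polytopes. We prove this.

\begin{theorem}\label{thm:main}
For every finite graph $G$ and every maximal tubing $T^\circ$ on $G$, both $\mathcal D(G,T^\circ)$ and $\mathcal D^*(G,T^\circ)$ are normal fans of convex polytopes.
\end{theorem}

The proof gives explicit heights and works with weighted vertices. For $\omega\colon V\to\mathbb R_{>0}$ write $\omega(S)=\sum_{i\in S}\omega_i$, and define $(t\parallel t')_\omega$ by replacing $|N(t)\cap t'|$ with $\omega(N(t)\cap t')$ in the definition of the degree. Since the weights are positive, Lemma~\ref{lem:zero} holds for $(t\parallel t')_\omega$ as well. Let $\mathbf d_\omega,\mathbf d^*_\omega,\mathcal D_\omega,\mathcal D^*_\omega$ be the corresponding vectors and collections of cones; the unweighted objects are the case $\omega\equiv1$.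

\begin{theorem}\label{thm:weighted}
For every finite graph $G$, every maximal tubing $T^\circ$ and every $\omega\in\mathbb R_{>0}^V$, the collections $\mathcal D_\omega(G,T^\circ)$ and $\mathcal D^*_\omega(G,T^\circ)$ are complete simplicial fans realizing $\mathcal N(G)$, and they are normal fans of polytopes
\[
\{z\in\mathbb R^{T^\circ}:\langle\mathbf u(t),z\rangle\le h(t)\text{ for all proper tubes }t\},
\]
where $\mathbf u(t)=\mathbf d_\omega(t,T^\circ)$, respectively $\mathbf u(t)=\mathbf d^*_\omega(t,T^\circ)$. For connected $G$ one can take, for $t\notin T^\circ$,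
\begin{itemize}
\item in the primal case
$h(t)=\sum_{t^\circ\in T^\circ,\ t^\circ\subseteq t}K^{|t^\circ|}-\varepsilon\,3^{|t|}$, with $K=6|V|^3\max\omega/\min\omega$ and $\varepsilon>0$ sufficiently small;
\item in the dual case
$h(t)=\lambda^{-|\hat t|}\,\omega(N(t)\cap\hat t)\,(2-B^{-|t|})$, where $\hat t$ is the smallest tube of $T^\circ\cup\{V\}$ containing $t$, with $B$ sufficiently large and then $\lambda$ sufficiently large;
\end{itemize}
and in both cases $h(t^\circ)=H$ for $t^\circ\in T^\circ$, with $H$ sufficiently large and chosen last.
\end{theorem}

\subsection{Plan of the proof}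

Section~\ref{sec:fans} recalls the criterion for polytopality, in a version relative to a convex union of cones. Section~\ref{sec:triangle} works out both fans of the triangle, where every ingredient of the heights can be seen by hand. Section~\ref{sec:labels} describes maximal tubings and their flips by labeling tubes with vertices. Section~\ref{sec:orthant} shows that only tubings without initial tubes, whose cones fill the positive orthant, need attention. Sections~\ref{sec:dual} and~\ref{sec:primal} treat the dual and the primal fan; the two arguments are independent. Up to that point we assume that the weighted collection is a fan, which for $\omega\equiv1$ is Theorem~\ref{thm:MP}, so that Theorem~\ref{thm:main} is then proved. Section~\ref{sec:weights} deduces the fan property for all weights from the case $\omega\equiv1$ and completes the proof of Theorem~\ref{thm:weighted}.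

\section{Fans, walls and heights}\label{sec:fans}

Let $\mathcal N$ be a finite simplicial complex and let a vector $\mathbf u(s)\in\mathbb R^n$ be given for each vertex $s$ of $\mathcal N$. For a simplex $A$ let $\operatorname{cone}(A)$ be the set of nonnegative combinations of the $\mathbf u(s)$, $s\in A$. These cones form a \emph{complete simplicial fan realizing $\mathcal N$} if the vectors of each simplex are linearly independent, $\operatorname{cone}(A)\cap\operatorname{cone}(A')=\operatorname{cone}(A\cap A')$ for all simplices $A,A'$, and the cones cover $\mathbb R^n$. The relative interior of $\operatorname{cone}(A)$ consists of the combinations with all coefficients positive. We use the following consequence of the definition repeatedly: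
\begin{equation}\label{eq:relint}
\text{if a relative interior point of }\operatorname{cone}(A)\text{ lies in }\operatorname{cone}(A'),\text{ then }A\subseteq A'.
\end{equation}
Indeed, the point lies in $\operatorname{cone}(A\cap A')$, and its coefficients with respect to $A$ are unique. The maximal simplices have $n$ elements. A \emph{wall} is the cone of a simplex with $n-1$ elements; it lies in exactly two maximal cones, one on each side of the hyperplane that it spans. The corresponding maximal simplices $T,T'$ are called \emph{adjacent}.

For a polytope $P\subseteq\mathbb R^n$ and a face $f$ of $P$, the \emph{normal cone} of $f$ is the set of $x\in\mathbb R^n$ such that $\langle x,\cdot\rangle$ attains its maximum over $P$ at every point of $f$. The \emph{normal fan} of $P$ consists of the normal cones of the vertices and all their faces.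

Let $T\setminus\{t\}=T'\setminus\{t'\}$ be adjacent. The $n+1$ vectors $\mathbf u(s)$, $s\in T\cup T'$, span $\mathbb R^n$, so they satisfy a linear dependence that is unique up to scaling. As $\mathbf u(t)$ and $\mathbf u(t')$ lie on opposite sides of the wall, it can be written as
\begin{equation}\label{eq:wall}
\alpha\,\mathbf u(t)+\alpha'\,\mathbf u(t')=\sum_{s\in T\cap T'}c_s\,\mathbf u(s),\qquad \alpha,\alpha'>0.
\end{equation}
This is the \emph{wall relation}; the $c_s$ may have any sign. For a function $h$ on the vertices of $\mathcal N$, the \emph{excess} of $h$ at the wall is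
\[
\Delta(h)=\alpha h(t)+\alpha'h(t')-\sum_{s\in T\cap T'}c_sh(s).
\]
It is linear in $h$ and defined up to a positive factor that does not depend on $h$. We say that $h$ satisfies the \emph{wall inequality} if $\Delta(h)>0$. If $z_T$ is the linear form with $z_T(\mathbf u(s))=h(s)$ for $s\in T$, then applying $z_T$ to \eqref{eq:wall} gives
\begin{equation}\label{eq:excess}
\Delta(h)=\alpha'\big(h(t')-z_T(\mathbf u(t'))\big).
\end{equation}
So the wall inequality says that the piecewise linear function with values $h$ is strictly convex across the wall. The next lemma passes from local to global convexity. We need it on a convex part of the fan and not only on $\mathbb R^n$, because our heights are first constructed on an orthant.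

\begin{lemma}\label{lem:convex}
Let $O\subseteq\mathbb R^n$ be a closed convex cone with nonempty interior that is the union of the cones of a set $\mathcal M$ of maximal simplices of a complete simplicial fan. Let $h$ satisfy the wall inequality for all adjacent $T,T'\in\mathcal M$, and let $F\colon O\to\mathbb R$ agree with $z_T$ on $\operatorname{cone}(T)$ for each $T\in\mathcal M$. Then for $T\in\mathcal M$ and $x\in O$ we have $F(x)\ge z_T(x)$, with equality if and only if $x\in\operatorname{cone}(T)$.
\end{lemma}

\begin{proof}
Equality on $\operatorname{cone}(T)$ is the definition of $F$. Let $x\in O\setminus\operatorname{cone}(T)$. Choose $y$ in the interior of $\operatorname{cone}(T)$ outside the hyperplanes spanned by the walls and outside the subspaces $\operatorname{span}(C)+\mathbb Rx$, where $C$ runs over the cones of dimension at most $n-2$; these are finitely many proper subspaces. Then the half-open segment $[y,x)$ meets no cone of dimension at most $n-2$ and crosses walls transversally. It lies in the interior of $O$, because $O$ is convex and $y$ is an interior point.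

Consider a point where the segment passes from $\operatorname{cone}(T_1)$ to $\operatorname{cone}(T_2)$, with $T_2=(T_1\setminus\{t\})\cup\{t'\}$. Interior points of either cone near the crossing lie in $O$, hence in a cone of $\mathcal M$, so $T_1,T_2\in\mathcal M$ by \eqref{eq:relint}. The form $z_{T_2}-z_{T_1}$ vanishes on the wall and is positive at $\mathbf u(t')$ by \eqref{eq:excess}, that is, on the side towards which the segment moves. Hence the slope of $F-z_T$ along the segment strictly increases at each crossing. This function vanishes near $y$, and since $\operatorname{cone}(T)$ is closed and does not contain $x$, at least one crossing occurs strictly before $x$. Therefore $F(x)-z_T(x)>0$.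
\end{proof}

\begin{corollary}\label{cor:criterion}
If $h$ satisfies all wall inequalities of a complete simplicial fan, then the fan is the normal fan of the polytope $P=\{z:\langle\mathbf u(s),z\rangle\le h(s)\text{ for all }s\}$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:convex} with $O=\mathbb R^n$ and regard $z_T$ as a point of $\mathbb R^n$. Since $\langle\mathbf u(s),z_T\rangle\le F(\mathbf u(s))=h(s)$ for all $s$, we have $z_T\in P$. Let $x=\sum_{s\in T}a_s\mathbf u(s)$ with $a_s\ge0$. For $z\in P$ we get $\langle x,z\rangle\le\sum a_sh(s)=F(x)=\langle x,z_T\rangle$. So $\max_P\langle x,\cdot\rangle=F(x)$ is finite for every $x\in\mathbb R^n$, and $P$ is bounded. If all $a_s$ are positive, equality forces $\langle\mathbf u(s),z\rangle=h(s)$ for $s\in T$, that is, $z=z_T$; so each $z_T$ is a vertex. Conversely, a vertex of $P$ is the unique maximizer for an open set of directions $x$, which meets the interior of some $\operatorname{cone}(T)$; so it is one of the $z_T$. The normal cone of $z_T$ is $\{x:\langle x,z_T\rangle=F(x)\}=\operatorname{cone}(T)$.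
\end{proof}

\begin{example}\label{ex:plane}
For $n=2$ the heights $h(s)=\|\mathbf u(s)\|$ always work. After rescaling to unit vectors a wall relation reads $\alpha\mathbf u+\alpha'\mathbf u'=c\,\mathbf w$, and the scalar product with $\mathbf w$ gives $c=\alpha\langle\mathbf u,\mathbf w\rangle+\alpha'\langle\mathbf u',\mathbf w\rangle<\alpha+\alpha'$. The argument uses that a wall is a single ray.
\end{example}

\paragraph{Reduction to connected graphs.}
If $G$ has components $G_1,\dots,G_k$, its proper tubes are those of the $G_i$, and tubes in different components are compatible of degree $0$. So $\mathcal N(G)$ is the join of the $\mathcal N(G_i)$ and the collections of cones of $G$ are the products of those of the $G_i$. A product of complete simplicial fans is a complete simplicial fan realizing the join, and a product of normal fans is the normal fan of the product polytope, whose inequalities are those of the factors. A component with one vertex contributes a point. From now on $G$ is connected and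
\[
q=|V|=n+1,\qquad n\ge1 .
\]

\section{The triangle}\label{sec:triangle}

Let $G$ be the triangle on $\{1,2,3\}$, let $\omega\equiv1$, and write tubes as strings. Two distinct singletons are adjacent and two distinct pairs overlap, so the maximal tubings are the six flags $\{i,ij\}$, and $\mathcal N(G)$ is the hexagon $1,12,2,23,3,13$. Take $T^\circ=\{1,12\}$. With $N(1)=\{2,3\}$, $N(12)=\{3\}$ and coordinates in the order $(1,12)$, the definitions give
\[
\begin{array}{c|cccccc}
t&1&12&2&23&3&13\\\hline
\mathbf d(t)&(-1,0)&(0,-1)&(1,0)&(2,1)&(1,1)&(0,1)\\
\mathbf d^*(t)&(-1,0)&(0,-1)&(1,0)&(1,1)&(1,2)&(0,1)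
\end{array}
\]
see Figure~\ref{fig:triangle}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05,>=stealth]
\fill[gray!15] (0,0) rectangle (2.5,2.4);
\foreach \x/\y/\n/\q in {-1/0/1/east,0/-1/12/north,1/0/2/north,2/1/23/west,1/1/3/south,0/1/13/east}
  \draw[->,thick] (0,0)--(\x,\y) node[anchor=\q] {$\n$};
\begin{scope}[xshift=5.5cm]
\fill[gray!15] (0,0) rectangle (2.5,2.4);
\foreach \x/\y/\n/\q in {-1/0/1/east,0/-1/12/north,1/0/2/north,1/1/23/west,1/2/3/west,0/1/13/east}
  \draw[->,thick] (0,0)--(\x,\y) node[anchor=\q] {$\n$};
\end{scope}
\end{tikzpicture}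
\caption{The primal (left) and the dual (right) compatibility vectors of the six proper tubes of the triangle on $\{1,2,3\}$ with respect to the initial tubing $\{\{1\},\{1,2\}\}$. The vectors of the non-initial tubes lie in the shaded positive quadrant.}\label{fig:triangle}
\end{figure}

Four of the six walls are harmless. In the primal fan their relations are $\mathbf d(12)+\mathbf d(23)=2\mathbf d(2)$, $\mathbf d(1)+\mathbf d(3)=\mathbf d(13)$, $\mathbf d(12)+\mathbf d(13)=0$ and $\mathbf d(1)+\mathbf d(2)=0$. An initial tube occurs on the left of each and on the right of none, so the four inequalities hold once the initial tubes receive a large height $H$. The dual fan behaves in the same way, the first two relations being replaced by $\mathbf d^*(12)+\mathbf d^*(23)=\mathbf d^*(2)$ and $\mathbf d^*(1)+\mathbf d^*(3)=2\mathbf d^*(13)$. There remain the two walls inside the quadrant.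

\paragraph{Primal fan.} The relations are
\[
\mathbf d(2)+\mathbf d(3)=\mathbf d(23),\qquad \mathbf d(23)+\mathbf d(13)=2\,\mathbf d(3).
\]
The first has the form ``two tubes on the left, their union on the right'', and the height $h^1(t)=-3^{|t|}$ has excess $-3-3+9>0$ there. At the second wall $h^1$ has excess $-9-9+6<0$, so a second ingredient is needed. Let $h^0(t)=\sum K^{|t^\circ|}$, summed over the initial tubes $t^\circ\subseteq t$. Then $h^0(13)=K$ and $h^0$ vanishes on $2,3,23$, so its excess is $0$ at the first wall and $K$ at the second. Neither function works alone, but $h^0+\varepsilon h^1$ has excesses $3\varepsilon$ and $K-12\varepsilon$, both positive for small $\varepsilon>0$. In general we shall prove that $h^0$ has nonnegative excess at every wall in the orthant and that $h^1$ has positive excess wherever $h^0$ has none.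

\paragraph{Dual fan.} The relations are
\[
\mathbf d^*(2)+\mathbf d^*(3)=2\,\mathbf d^*(23),\qquad \mathbf d^*(23)+\mathbf d^*(13)=\mathbf d^*(3).
\]
Sort the tubes by the size $|\hat t|$ of the smallest tube of $T^\circ\cup\{V\}$ containing them: this is $2$ for the tube $2$ and $3$ for the tubes $3,23,13$. In the first relation the tube with the smallest $|\hat t|$ stands alone on the left, so the inequality holds if that tube has a much larger positive height than the others; this is the role of the factor $\lambda^{-|\hat t|}$. In the second relation all tubes have $\hat t=V$. The numbers $|N(t)\cap\hat t|$ are $1,1,2$ and have excess $0$; the factor $2-B^{-|t|}$ breaks the tie, with excess $2(2-B^{-2})-2(2-B^{-1})>0$ for $B>1$.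

\section{Labels and flips}\label{sec:labels}

For $S\subseteq V$, the \emph{components} of $S$ are the vertex sets of the connected components of the subgraph induced on $S$. For a tubing $T$ put $T^+=T\cup\{V\}$. The tubes of $T^+$ that contain a given vertex $x$ intersect, so they are nested; let $t_x$ be the smallest of them. The \emph{children} of $s\in T^+$ are the maximal tubes of $T$ strictly contained in $s$, and $s$ is their \emph{parent}. Distinct children of $s$ are not nested, so they are disjoint and non-adjacent.

\begin{lemma}\label{lem:labels}
For every tubing $T$ the map $V\to T^+$, $x\mapsto t_x$, is onto. If $T$ is maximal, it is a bijection, the children of $t_x$ are the components of $t_x\setminus\{x\}$, and each of them is adjacent to $x$.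
\end{lemma}

\begin{proof}
If $s\in T^+$ is not of the form $t_x$, every vertex of $s$ lies in a smaller tube of $T$, so $s$ is the union of its children. There must be at least two of them, and they are disjoint and non-adjacent, which contradicts the connectedness of $s$. If $T$ is maximal, then $|T^+|=n+1=|V|$ and the map is a bijection. Then $x$ is the only vertex of $t_x$ in no child, so the children are connected, pairwise non-adjacent sets that partition $t_x\setminus\{x\}$; these are its components. Each is adjacent to $x$ because $t_x$ is connected.
\end{proof}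

For maximal $T$ we call $x$ the \emph{label} of $t_x$ and order $V$ by $i\le_Tx\iff t_i\subseteq t_x\iff i\in t_x$. The vertices above a given vertex form a chain, and the tubes of two incomparable vertices are disjoint and non-adjacent. Three facts are used throughout.
\begin{itemize}
\item[(F1)] \emph{If $i\in N(t_x)$, then $i>_Tx$.} The tubes $t_i$ and $t_x$ intersect or are adjacent, so they are nested, and $i\in t_i\setminus t_x$ forces $t_x\subsetneq t_i$.
\item[(F2)] \emph{If $s\subseteq s'$ are tubes, then $N(s)\setminus s'\subseteq N(s')$.}
\item[(F3)] \emph{For a tube $s$, let $m_T(s)$ be the label of the smallest tube of $T^+$ containing $s$. Then $m_T(s)\in s$, so $m_T(s)$ is the maximum of $s$ for $\le_T$.} Otherwise the connected set $s$ would lie in a component of $t_x\setminus\{x\}$, where $x=m_T(s)$, that is, in a smaller tube of $T$.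
\end{itemize}

For the initial tubing we use separate notation. We write $\le$ for $\le_{T^\circ}$, $m(s)$ for $m_{T^\circ}(s)$, and $D_j=\{i\in V:i\le j\}$ for the tube with label $j$. Let $r$ be the maximum of $V$, so $D_r=V$ and $T^\circ=\{D_j:j\ne r\}$; these tubes are \emph{initial}. For $j\ne r$ let $p(j)$ be the label of the parent of $D_j$; then $p(j)\in N(D_j)$ by Lemma~\ref{lem:labels}. We index the coordinates of $\mathbb R^{T^\circ}$ by the vertices $j\ne r$ and write $e_j$ for the standard basis. In Section~\ref{sec:triangle}, $D_1=1$, $D_2=12$ and $1<2<3=r$.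

Adjacent maximal tubings differ by exchanging the labels of a tube and its parent.

\begin{lemma}\label{lem:flip}
Let $T\ne T'$ be maximal tubings with $T\setminus\{t\}=T'\setminus\{t'\}$. Let $\bar t$ be the parent of $t$ in $T^+$, and let $v$ and $v'$ be the labels of $t$ and $\bar t$ in $T$. Let $\mathcal X,\mathcal Y,\mathcal Z$ be the sets of components of $\bar t\setminus\{v,v'\}$ that are adjacent to $v$ only, to $v'$ only, and to both.
\begin{itemize}
\item[(a)] The tubes $t$ and $t'$ are incompatible.
\item[(b)] The tube $t$ is the component of $\bar t\setminus\{v'\}$ containing $v$, and $t'$ is the component of $\bar t\setminus\{v\}$ containing $v'$. In $T'^+$ the parent of $t'$ is $\bar t$, the label of $\bar t$ is $v$, and the label of $t'$ is $v'$. Moreover $N(t)\cap\bar t=\{v'\}$ and $N(t')\cap\bar t=\{v\}$.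
\item[(c)] All components of $\bar t\setminus\{v,v'\}$ belong to $T\cap T'$ and to $\mathcal X\cup\mathcal Y\cup\mathcal Z$. In $T$ the children of $t$ are the members of $\mathcal X\cup\mathcal Z$, and the children of $\bar t$ are $t$ and the members of $\mathcal Y$. In $T'$ the children of $t'$ are the members of $\mathcal Y\cup\mathcal Z$.
\end{itemize}
Interchanging $T$ and $T'$ fixes $\bar t$ and $\mathcal Z$ and swaps $v$ with $v'$ and $\mathcal X$ with $\mathcal Y$.
\end{lemma}

\begin{proof}
(a) Otherwise $T\cup\{t'\}$ would be a larger tubing.

(b) Apply Lemma~\ref{lem:labels} to $T\cap T'$: the map from the $n+1$ vertices onto the $n$ tubes of $(T\cap T')^+$ has exactly one fiber of size two. Removing $t$ from $T$ sends $v$ to $\bar t$ and changes nothing else, so this fiber is $\{v,v'\}$, over $\bar t$. Seen from $T'$, the tube with the double fiber is the parent of $t'$, and the fiber consists of the labels of $t'$ and of its parent. The child $t$ of $\bar t$ is the component of $\bar t\setminus\{v'\}$ containing $v$. If $\bar t$ had label $v'$ in $T'$ too, then $t'$ would be that same component. So $\bar t$ has label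 $v$ and $t'$ has label $v'$ in $T'$, and $t'$ is as described. This also proves the symmetry. The last assertion holds because a component of $\bar t\setminus\{v'\}$ is adjacent to $v'$ and to no other vertex of $\bar t$ outside it, and symmetrically for $t'$.

(c) The components of $\bar t\setminus\{v,v'\}$ are the components of $t\setminus\{v\}$ and the components of $\bar t\setminus\{v'\}$ other than $t$, that is, the children of $t$ and the other children of $\bar t$ in $T$. They lie in $T\setminus\{t\}=T\cap T'$. The former are adjacent to $v$; the latter are adjacent to $v'$ but not to $t\ni v$. The statement on $t'$ follows by symmetry.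
\end{proof}

In particular $t\cup t'=\bar t$, and $t\cap t'$ is the union of the members of $\mathcal Z$.

\section{Reduction to the positive orthant}\label{sec:orthant}

In Sections~\ref{sec:orthant}--\ref{sec:primal}, $\mathbf u(\cdot)$ is $\mathbf d_\omega(\cdot,T^\circ)$ or $\mathbf d^*_\omega(\cdot,T^\circ)$, and we assume
\begin{itemize}
\item[(FP)] the cones spanned by the $\mathbf u(s)$ form a complete simplicial fan realizing $\mathcal N(G)$.
\end{itemize}

The value $-1$ in the definition of the degree makes the vectors of the initial tubes exceptional, and the formulas of the next sections fail for them. In the triangle they could be disposed of by a large height, because every wall outside the quadrant involved an initial tube being flipped. In higher dimension there is a third kind of wall, which contains initial tubes while $t$ and $t'$ are not initial. Its wall relation lives on the boundary of the orthant, and its inequality follows from convexity on the closed orthant.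

\begin{lemma}\label{lem:orthant}
Let $h$ be a function on the non-initial proper tubes that satisfies the wall inequality for all adjacent maximal tubings $T,T'$ with $T\cap T^\circ=T'\cap T^\circ=\emptyset$. Extend $h$ by $h(t^\circ)=H$ for $t^\circ\in T^\circ$. For $H$ sufficiently large, $h$ satisfies all wall inequalities, so that Corollary~\ref{cor:criterion} applies.
\end{lemma}

\begin{proof}
Let $O=\mathbb R^{T^\circ}_{\ge0}$. By Lemma~\ref{lem:zero}, $\mathbf u(D_j)=-e_j$; and for non-initial $s$ we have $\mathbf u(s)\in O$, with $j$-th coordinate $0$ exactly when $s$ is compatible with $D_j$. Let $\mathcal M$ be the set of maximal tubings disjoint from $T^\circ$. Their cones lie in $O$. If a maximal tubing contains $D_j$, its cone lies in the half-space $x_j\le0$ and misses the interior of $O$. By completeness the cones of $\mathcal M$ cover the interior of $O$, and being closed they cover $O$. So Lemma~\ref{lem:convex} applies to $O,\mathcal M,h$; let $F$ and $z_T$ be as there.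

Take any adjacent $T,T'$ with wall relation \eqref{eq:wall}. If $D_j\in T\cap T'$, then all other tubes of $T\cup T'$ are compatible with $D_j$, and the $j$-th coordinate of \eqref{eq:wall} reads $0=-c_{D_j}$. So only the tubes of $S=(T\cap T')\setminus T^\circ$ occur on the right-hand side.

If $t\in T^\circ$, then $t'\notin T^\circ$ by Lemma~\ref{lem:flip}(a), and the inequality $\alpha H+\alpha'h(t')>\sum_{s\in S}c_sh(s)$ holds for large $H$. The case $t'\in T^\circ$ is symmetric, and there are finitely many walls.

Let $t,t'\notin T^\circ$. Choose $\mu>0$ with $\mu>|c_s|$ for all $s\in S$ and put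
\[
x=\alpha\mathbf u(t)+\mu\sum_{s\in S}\mathbf u(s),\qquad x'=\alpha'\mathbf u(t')+\mu\sum_{s\in S}\mathbf u(s),\qquad x+x'=\sum_{s\in S}(2\mu+c_s)\mathbf u(s).
\]
These three points lie in $O$ and in the relative interiors of the cones of $S\cup\{t\}$, $S\cup\{t'\}$ and $S$. Each lies in the cone of some member of $\mathcal M$, which by \eqref{eq:relint} contains the respective set of tubes. Hence $F$ is evaluated on the three points by replacing $\mathbf u$ with $h$ in the displayed expressions, and $F(x)+F(x')-F(x+x')=\Delta(h)$. Choose $\hat T\in\mathcal M$ with $x+x'\in\operatorname{cone}(\hat T)$. By Lemma~\ref{lem:convex},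
\[
F(x)+F(x')\ge z_{\hat T}(x)+z_{\hat T}(x')=F(x+x'),
\]
with equality only if $x,x'\in\operatorname{cone}(\hat T)$. By \eqref{eq:relint} this would put the incompatible tubes $t,t'$ into $\hat T$. So $\Delta(h)>0$.
\end{proof}

\section{The dual fan}\label{sec:dual}

\subsection{Coordinates indexed by vertices}

The $j$-th coordinate of $\mathbf d^*_\omega(s,T^\circ)$ is the weight of the neighbors of $s$ in $D_j$. A neighbor $i$ is therefore counted in a whole chain of coordinates $j\ge i$, and a change of basis makes this chain telescope. Let $f_i$, $i\in V$, be the standard basis of $\mathbb R^V$. The vectors $f_j-f_{p(j)}$, $j\ne r$, are the edge vectors of a tree on $V$, so $\Phi\colon e_j\mapsto f_j-f_{p(j)}$ is an isomorphism from $\mathbb R^{T^\circ}$ onto the hyperplane $\{\sum_ix_i=0\}$. For a proper tube $s$ put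
\[
w_s=\Phi\big(\mathbf d^*_\omega(s,T^\circ)\big),\qquad A(s)=\{i\in N(s):i<m(s)\}=N(s)\cap D_{m(s)},\qquad \kappa(s)=\omega(A(s)).
\]
The $w_s$ satisfy the same linear relations as the dual compatibility vectors.

\begin{lemma}\label{lem:w}
If $s$ is a non-initial proper tube, then $\kappa(s)>0$ and $w_s=\sum_{i\in A(s)}\omega_i\,(f_i-f_{m(s)})$. If $s=D_m$ is initial, then $A(s)=\emptyset$ and $w_s=f_{p(m)}-f_m$.
\end{lemma}

\begin{proof}
Let $s$ be non-initial and $m=m(s)$. As $s\subsetneq D_m$ and $D_m$ is connected, $N(s)\cap D_m\ne\emptyset$, so $\kappa(s)>0$. For $j\ge m$ we have $s\subseteq D_j$, and the $j$-th coordinate is $0$. For $j$ incomparable to $m$ the tubes $D_j$ and $D_m\supseteq s$ are disjoint and non-adjacent, and the coordinate is $0$ again. For $j<m$ we have $s\not\subseteq D_j$. Hence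
\[
w_s=\sum_{j<m}\omega(N(s)\cap D_j)\,(f_j-f_{p(j)})=\sum_{i\in A(s)}\omega_i\sum_{i\le j<m}(f_j-f_{p(j)})=\sum_{i\in A(s)}\omega_i\,(f_i-f_m).
\]
For $s=D_m$ we have $N(s)\cap D_m=\emptyset$ and $w_s=\Phi(-e_m)$.
\end{proof}

In the triangle, $w_2=f_1-f_2$, $w_3=f_1+f_2-2f_3$, $w_{23}=f_1-f_3$ and $w_{13}=f_2-f_3$.

\subsection{Eliminating the neighbors outside a tube}

In a flip inside $\bar t$, the vectors $w_t$ and $w_{t'}$ involve $v$, $v'$, the maxima $m(t),m(t')$, and vertices of $N(\bar t)$. The latter have to be cancelled by vectors of other tubes of $T\cap T'$, with coefficients that we do not control. The next lemma shows that only tubes $s$ with $m(s)\ge m(\bar t)$, not strictly inside $\bar t$, are needed for this; the heights will be designed so that such tubes do not matter. For a maximal tubing $T$ and $t\in T^+$ let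
\begin{align*}
R(t)&=\{x\in V:t_x\supsetneq t\}\cup\{m(s):s\in T^+,\ s\supseteq t\},\\
W(t)&=\operatorname{span}\{w_s:s\in T,\ m(s)\ge m(t),\ s\text{ is not strictly contained in }t\}.
\end{align*}
By (F1), $N(t)\subseteq R(t)$; also $m(t),r\in R(t)$.

\begin{lemma}\label{lem:span}
For every maximal tubing $T$, every $t\in T^+$ and all $i,i'\in R(t)$ we have $f_i-f_{i'}\in W(t)$. This holds for every positive weight $\omega$, without assuming {\rm(FP)}.
\end{lemma}

\begin{proof}
We argue from the top down. For $t=V$ we have $R(V)=\{r\}$ and nothing to prove. Let $t\in T$ have parent $\bar t=t_x$, and put $\bar m=m(\bar t)$. Then $R(t)=R(\bar t)\cup\{x,m(t)\}$. Since $\bar m\ge m(t)$ and a tube strictly inside $t$ is strictly inside $\bar t$, we have $W(\bar t)\subseteq W(t)$. By induction $f_i-f_{\bar m}\in W(t)$ for $i\in R(\bar t)$, and it remains to prove this for $i=x$ and $i=m(t)$. For every child $c$ of $\bar t$, (F1) gives $N(c)\subseteq R(\bar t)\cup\{x\}$.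

\emph{The vertex $x$.} Let $x\ne\bar m$. Then $\bar m$ lies in a child $c$ of $\bar t$, and $m(c)=\bar m$ by (F3). Now $x\in N(c)$ and $x<\bar m$, so $x\in A(c)$ and $c$ is non-initial by Lemma~\ref{lem:w}. Thus
\[
\omega_x(f_x-f_{\bar m})=w_c-\sum_{i\in A(c)\setminus\{x\}}\omega_i(f_i-f_{\bar m}),
\]
where all $i$ in the sum lie in $R(\bar t)$. The tube $c$ equals $t$ or is disjoint from it, and $m(c)\ge m(t)$, so $w_c\in W(t)$.

\emph{The vertex $m(t)$.} We have $w_t\in W(t)$, and $f_i-f_{\bar m}\in W(t)$ for all $i\in N(t)$ by what precedes. If $t$ is non-initial, then $\kappa(t)(f_{m(t)}-f_{\bar m})=\sum_{i\in A(t)}\omega_i(f_i-f_{\bar m})-w_t$ with $\kappa(t)>0$. If $t$ is initial, then $f_{m(t)}-f_{\bar m}=(f_{p(m(t))}-f_{\bar m})-w_t$ with $p(m(t))\in N(t)$.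
\end{proof}

\subsection{Heights and wall inequalities}

The \emph{level} of a non-initial proper tube $s$ is $|D_{m(s)}|$. For $B>1$ let $\tau(s)=2-B^{-|s|}$; this is positive and strictly increases under strict inclusion. For $a\ge1$ let $g_a(s)=\kappa(s)\tau(s)$ if $s$ has level $a$ and $g_a(s)=0$ otherwise, and put $h=\sum_{a\ge1}\lambda^{-a}g_a$. Since $D_{m(s)}=\hat s$, this is the dual height of Theorem~\ref{thm:weighted}. For large $\lambda$ the sign of $\Delta(h)$ is decided by the lowest level that contributes. The factor $\kappa(s)$ is chosen because $-\kappa(s)$ is the coefficient of $f_{m(s)}$ in $w_s$: among tubes with the same maximum, $\kappa$ behaves like a linear form and tends to have excess $0$, and $\tau$ then decides.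

\begin{proposition}\label{prop:dual}
For $B$ sufficiently large the following holds at every wall between adjacent maximal tubings $T,T'$ disjoint from $T^\circ$: there is a level $a$ with $\Delta(g_a)>0$ and $\Delta(g_{a'})=0$ for all $a'<a$. Consequently, for $\lambda$ sufficiently large, $\Delta(h)>0$ at all these walls.
\end{proposition}

\begin{proof}
The consequence holds because $\lambda^a\Delta(h)=\Delta(g_a)+O(\lambda^{-1})$ and there are finitely many walls. Use the notation of Lemma~\ref{lem:flip}, and put $\bar m=m(\bar t)$, $\eta_i=f_i-f_{\bar m}$ and $W=W(\bar t)$, formed in $T$. The tubes spanning $W$ differ from $t$, so they lie in $T\cap T'$. All vertices of $\bar t$ are $\le\bar m$. By Lemma~\ref{lem:span}, $\eta_i\in W$ for $i\in N(\bar t)$. For a tube $s\in T\cup T'$ inside $\bar t$, Lemma~\ref{lem:w} and (F2) give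
\begin{equation}\label{eq:modW}
w_s=\sum_{i\in A(s)}\omega_i\eta_i-\kappa(s)\eta_{m(s)}\equiv\sum_{i\in A(s)\cap\bar t}\omega_i\eta_i-\kappa(s)\eta_{m(s)}\pmod W .
\end{equation}
If $s$ is $t$, $t'$ or a component of $\bar t\setminus\{v,v'\}$, then $A(s)\cap\bar t\subseteq\{v,v'\}$. Any relation of the shape \eqref{eq:wall} among the $w_s$ is the wall relation. As $\bar t=t\cup t'$, after interchanging $T$ and $T'$ we may assume $\bar m\in t'$.

\medskip\noindent\emph{Case I: $\bar m\notin t$.} Then $\bar m=v'$ or $\bar m$ lies in some $c_0\in\mathcal Y$. In the first case put $W'=W$; here $\eta_{v'}=0$. In the second case put $W'=W+\mathbb Rw_{c_0}$; here $m(c_0)=\bar m>v'$ and $N(c_0)\cap\bar t=\{v'\}$, so $w_{c_0}\equiv\omega_{v'}\eta_{v'}\pmod W$. In both cases $\eta_{v'}\in W'$, and $W'$ is spanned by vectors $w_s$ with $s\in T\cap T'$ and $m(s)\ge\bar m$. Let $y=m(t)<\bar m$ and $a=|D_y|$; all tubes $s$ with $m(s)\ge\bar m$, among them $t'$, have level greater than $a$. From $m(t')=\bar m>v$ and Lemma~\ref{lem:flip}(b),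
\[
w_{t'}\equiv\omega_v\eta_v,\qquad w_t\equiv-\kappa(t)\eta_y\pmod{W'} .
\]
If $y=v$, then $\omega_vw_t+\kappa(t)w_{t'}\in W'$. Expanding this element in the spanning vectors of $W'$ gives the wall relation. The only tube of level at most $a$ in it is $t$, so $\Delta(g_{a'})=0$ for $a'<a$ and $\Delta(g_a)=\omega_v\kappa(t)\tau(t)>0$.

If $y\ne v$, then $y$ lies in a child $c\in\mathcal X\cup\mathcal Z$ of $t$, with $m(c)=y>v$ and $v\in N(c)$. So $w_c\equiv\omega_v\eta_v-\kappa(c)\eta_y\pmod{W'}$, and
\[
\kappa(c)w_t+\kappa(t)w_{t'}-\kappa(t)w_c\equiv-\kappa(c)\kappa(t)\eta_y+\kappa(t)\omega_v\eta_v-\kappa(t)\omega_v\eta_v+\kappa(t)\kappa(c)\eta_y=0 .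
\]
The tubes of level at most $a$ in this wall relation are $t$ and $c$, both of level $a$, and $\Delta(g_a)=\kappa(c)\kappa(t)\,(\tau(t)-\tau(c))>0$ because $c\subsetneq t$.

\medskip\noindent\emph{Case II: $\bar m\in t\cap t'$.} Then $\bar m$ lies in some $c\in\mathcal Z$, we have $m(t)=m(t')=m(c)=\bar m$, and $v,v'<\bar m$. By \eqref{eq:modW}, $w_t\equiv\omega_{v'}\eta_{v'}$, $w_{t'}\equiv\omega_v\eta_v$ and $w_c\equiv\omega_v\eta_v+\omega_{v'}\eta_{v'}$ modulo $W$. So the wall relation is
\begin{equation}\label{eq:caseII}
w_t+w_{t'}=w_c+\sum_sc_sw_s,
\end{equation}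
where $s$ runs over the tubes spanning $W$. Let $a=|D_{\bar m}|$. No tube of level below $a$ occurs, and those of level $a$ are the ones with maximum $\bar m$. This time tubes with unknown coefficients do lie at the deciding level, and we need two observations about a tube $s$ in the sum. If $m(s)=\bar m$, then $s$ meets $\bar t$ and is not strictly inside it, so $s\supseteq\bar t$. If $m(s)>\bar m$, then $f_{\bar m}$ does not occur in $w_s$: otherwise $\bar m\in N(s)$, so $s$ and $\bar t$ would intersect or be adjacent, hence be nested; but $\bar t\subseteq s$ contradicts $\bar m\notin s$, and $s\subsetneq\bar t$ is excluded. Comparing the coefficients of $f_{\bar m}$ in \eqref{eq:caseII} gives $\kappa(t)+\kappa(t')=\kappa(c)+\sum_{m(s)=\bar m}c_s\kappa(s)$. So the constant $2$ in $\tau$ cancels, and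
\[
\Delta(g_a)=\kappa(c)B^{-|c|}-\kappa(t)B^{-|t|}-\kappa(t')B^{-|t'|}+\sum_{m(s)=\bar m}c_s\kappa(s)B^{-|s|}.
\]
Here $|c|$ is smaller than $|t|$, $|t'|$ and all $|s|$, the number $\kappa(c)$ is positive, and the $c_s$ do not depend on $B$. Hence $\Delta(g_a)>0$ for $B$ large.
\end{proof}

The two walls in the quadrant of the triangle illustrate Case~I with $y=v$ (take $t=2$, $t'=3$, $\bar t=23$) and Case~II (with $c=3$, $\bar t=V$). The hypothesis $T\cap T^\circ=T'\cap T^\circ=\emptyset$ is used through Lemma~\ref{lem:w}, for the formula \eqref{eq:modW} and for $\kappa>0$. By Proposition~\ref{prop:dual} and Lemma~\ref{lem:orthant}, the dual fan is the normal fan of the polytope described in Theorem~\ref{thm:weighted} whenever (FP) holds.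

\section{The primal fan}\label{sec:primal}

In this section all maximal tubings $T,T'$ are disjoint from $T^\circ$, and all coordinate indices $j$ are different from $r$. For a tube $s$ put $n_j(s)=\omega(N(D_j)\cap s)$. For a non-initial proper tube $s$,
\[
\mathbf d(s):=\mathbf d_\omega(s,T^\circ)=\sum_{j:\ D_j\not\subseteq s}n_j(s)\,e_j ,
\]
and the right-hand side vanishes for $s=V$, so we set $\mathbf d(V)=0$. Heights $h$ are functions on the non-initial proper tubes, extended by $h(V)=0$. We do not write down the wall relations. Instead we use \eqref{eq:excess} and estimate the coefficients of the linear form $z_T$.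

\subsection{Increments}

The function $n_j$ is additive in $s$, so the difference between the vector of a tube and the vectors of its children is simple. Fix $T$ and let $\rho$ be the label of $V$ in $T$. For $x,i\in V$ put
\begin{align*}
C(x)&=\{j:x\in D_j\subseteq t_x\},\qquad E(x)=\{j:x\in N(D_j),\ D_j\not\subseteq t_x\},\\
J(x,i)&=\{j\in C(x):i\in N(D_j)\}.
\end{align*}

\begin{lemma}\label{lem:increment}
For $x\in V$,
\[
\mathbf d(t_x)-\sum_{c\text{ child of }t_x}\mathbf d(c)=\omega_x\sum_{j\in E(x)}e_j-\sum_{j\in C(x)}n_j(t_x)\,e_j .
\]
\end{lemma}

\begin{proof}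
Compare $j$-th coordinates. If $D_j\not\subseteq t_x$, then $D_j$ lies in no child and the left side is $n_j(t_x)-\sum_cn_j(c)$, which is $\omega_x$ if $x\in N(D_j)$ and $0$ otherwise. If $j\in C(x)$, then $D_j$ lies in no child, and the left side is $0-\sum_cn_j(c)=-n_j(t_x)$ because $x\notin N(D_j)$. In the remaining case $D_j\subseteq t_x\setminus\{x\}$ lies in one child $c$; the coordinates of $\mathbf d(t_x)$ and $\mathbf d(c)$ are $0$, and $n_j(c')=0$ for the other children $c'$, which are not adjacent to $c$.
\end{proof}

For a height $h$ let $z$ be the linear form with $z(\mathbf d(s))=h(s)$ for $s\in T$. Write $z_j=z(e_j)$ and $z[J]=\sum_{j\in J}z_j$ for a set $J$ of indices. Applying $z$ to Lemma~\ref{lem:increment} gives, for all $x\in V$,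
\begin{equation}\label{eq:local}
h(t_x)-\sum_{c\text{ child of }t_x}h(c)=\omega_x\,z[E(x)]-\sum_{j\in C(x)}n_j(t_x)\,z_j .
\end{equation}

\subsection{The excess at a wall}

Let $T'$ be adjacent to $T$, with the notation of Lemma~\ref{lem:flip}, and normalize the excess as $\Delta(h)=h(t')-z(\mathbf d(t'))$. The sets $C,E,J$ and the form $z$ always refer to $T$. Put $L=\{j:v'\in D_j\subseteq t'\}$.

\begin{lemma}\label{lem:delta}
For every height $h$,
\[
\Delta(h)=h(t')-\sum_{c\in\mathcal Y\cup\mathcal Z}h(c)-\omega_{v'}z[J(v,v')]-\omega_{v'}z[E(v')]+\sum_{j\in L}n_j(t')\,z_j .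
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:increment} to $T'$ at the vertex $v'$, whose tube is $t'$ with children $\mathcal Y\cup\mathcal Z\subseteq T$, and then apply $z$. This gives the formula with $z[E']$ in place of $z[J(v,v')]+z[E(v')]$, where $E'=\{j:v'\in N(D_j),\ D_j\not\subseteq t'\}$. The indices $j\in E'$ with $D_j\not\subseteq\bar t$ are those of $E(v')$, since $\bar t$ is the tube of $v'$ in $T$ and contains $t'$. Let $j\in E'$ with $D_j\subseteq\bar t$. Then $v\in D_j$, for otherwise $D_j\cup\{v'\}$ would be a connected subset of $\bar t\setminus\{v\}$ and hence lie in $t'$. Also $v'\notin D_j$, so $D_j\subseteq t$ by Lemma~\ref{lem:flip}(b), and $j\in J(v,v')$. Conversely, $j\in J(v,v')$ implies $v\in D_j\subseteq t\subseteq\bar t$, so $D_j\not\subseteq t'$ and $j\in E'$.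
\end{proof}

Let $\omega_-=\min\omega$, $\omega_+=\max\omega$, $K=6q^3\omega_+/\omega_-$, and $\nu(J)=\sum_{j\in J}K^{|D_j|}$ for a set $J$ of indices. For non-initial proper tubes $s$ define
\[
h^0(s)=\nu(\{j:D_j\subseteq s\}),\qquad h^1(s)=-3^{|s|}.
\]
We call the wall \emph{plain} if $J(v,v')=\emptyset$, $L=C(v')$ and $n_j(t')=n_j(\bar t)$ for all $j\in L$. The wall $\mathbf d(2)+\mathbf d(3)=\mathbf d(23)$ of the triangle is the model.

\begin{lemma}\label{lem:plain}
At a plain wall, $\Delta(h)=h(t)+h(t')-h(\bar t)-\sum_{c\in\mathcal Z}h(c)$ for every height $h$. If $\bar t\ne V$, then $\Delta(h^0)=0$ and $\Delta(h^1)>0$. If $\bar t=V$, then $\Delta(h^0)>0$.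
\end{lemma}

\begin{proof}
Equation \eqref{eq:local} at $v'$ reads $h(\bar t)-h(t)-\sum_{c\in\mathcal Y}h(c)=\omega_{v'}z[E(v')]-\sum_{j\in C(v')}n_j(\bar t)z_j$. At a plain wall the right-hand side is minus the sum of the last three terms in Lemma~\ref{lem:delta}, and the formula follows.

No initial tube $D_j\subseteq\bar t$ contains both $v$ and $v'$, since then $j\in C(v')\setminus L$. We claim that each $D_j\subseteq\bar t$ is counted exactly once in $h^0(t)+h^0(t')-\sum_{c\in\mathcal Z}h^0(c)$. If it contains $v$ but not $v'$, it lies in $t$ by Lemma~\ref{lem:flip}(b), and neither in $t'$ nor in a member of $\mathcal Z$; symmetrically if it contains $v'$ but not $v$. Otherwise it lies in one component $c$ of $\bar t\setminus\{v,v'\}$, and the count is $1+0-0$, $0+1-0$ or $1+1-1$ according as $c$ is in $\mathcal X$, $\mathcal Y$ or $\mathcal Z$. So this expression equals $\nu(\{j:D_j\subseteq\bar t\})$. If $\bar t\ne V$, this is $h^0(\bar t)$, so $\Delta(h^0)=0$, while $\Delta(h^1)\ge3^{|\bar t|}-3^{|t|}-3^{|t'|}\ge3^{|\bar t|-1}>0$. If $\bar t=V$, then $h^0(\bar t)=0$ and $\Delta(h^0)=\nu(V\setminus\{r\})>0$.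
\end{proof}

At the other walls we must show $\Delta(h^0)>0$. By Lemma~\ref{lem:delta} this requires the signs of $z[J(v,v')]$ and $z[E(v')]$ and a lower bound for the last sum. All these are sums of $z_j$ over segments of chains of initial tubes, which we now describe.

\subsection{Chains}

\begin{lemma}\label{lem:chains}
\begin{itemize}
\item[(a)] $C(x)=\{j:m_T(D_j)=x\}$, so the sets $C(x)$ partition $V\setminus\{r\}$. If $C(x)\ne\emptyset$, then $C(x)=\{j_0<j_1<\dots<j_k\}$ with $j_0=x$ and $j_{l+1}=p(j_l)$. We write $\operatorname{top}(x)=j_k$.
\item[(b)] Let $C(x)$ be as in {\rm(a)}. Then $J(x,i)\ne\emptyset$ exactly in the following two cases. \emph{Inner pairs:} $i=j_l$ with $1\le l\le k$; then $J(x,i)=\{j_b,\dots,j_{l-1}\}$ for some $b\le l-1$. \emph{Outer pairs:} $i\in N(D_{\operatorname{top}(x)})$; then $i>\operatorname{top}(x)$ and $J(x,i)=\{j_b,\dots,j_k\}$ for some $b\le k$.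
\item[(c)] $E(i)$ is the disjoint union of the sets $J(y,i)$ with $y>_Ti$.
\item[(d)] Let $U(i)$ be the set of $y>_Ti$ such that $(y,i)$ is an outer pair. If $i\in C(x)$, then $\rho\notin U(i)$ and
\[
z[E(i)]=z[J(x,i)]+\sum_{y\in U(i)}z[J(y,i)],
\]
where the first term is $0$ if $i=x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x\in D_j\subseteq t_x$, the smallest tube of $T^+$ containing $D_j$ contains $x$, so it is $t_x$; the converse is (F3). If $j\in C(x)$ and $x\le j'\le j$, then $x\in D_{j'}\subseteq D_j\subseteq t_x$, so $j'\in C(x)$. Thus $C(x)$ is an initial segment of the chain of vertices above $x$.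

(b) Let $i\in N(D_{j_b})$ with $b$ minimal. By (F1), $i>j_b$, so $i$ lies in the chain above $x$: either $i=j_l$ with $l>b$, or $i>j_k$. By (F2), $i\in N(D_{j_{l'}})$ for all $l'\ge b$ with $i\notin D_{j_{l'}}$; these are the $l'\le l-1$ in the first case and the $l'\le k$ in the second. Conversely $j_l=p(j_{l-1})\in N(D_{j_{l-1}})$ for $l\ge1$, and $i\in N(D_{j_k})$ means $j_k\in J(x,i)$.

(c) Let $i\in N(D_j)$ and $y=m_T(D_j)$. By (a) it suffices to show that $D_j\not\subseteq t_i$ if and only if $i<_Ty$. If $i<_Ty$, then $y\in D_j\setminus t_i$. Suppose $D_j\not\subseteq t_i$. If $i\notin t_y$, then $i\in N(t_y)$ by (F2), so $D_j\subseteq t_y\subseteq t_i$ by (F1), a contradiction. So $i\in t_y$, and $i\ne y$ because $y\in D_j$ and $i\notin D_j$.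

(d) By (a), $(y,i)$ can be an inner pair only for $y=x\neq i$. If $i\ne x$, then $i\in D_i\subseteq t_x$ gives $x>_Ti$, so this term occurs in (c). If $i=x$, then $J(x,x)=\emptyset$ by (b). Finally, if $C(\rho)\ne\emptyset$, it consists of all $j\ne r$ with $j\ge\rho$, because $t_\rho=V$; so $i>\operatorname{top}(\rho)$ forces $i=r$, whereas $i\in C(x)$ is different from $r$.
\end{proof}

For a chain $C(x)=\{j_0<\dots<j_k\}$ let $\sigma_l=z_{j_0}+\dots+z_{j_{l-1}}$ for $0\le l\le k+1$. By (b), an \emph{inner sum} has the form $z[J(x,j_l)]=\sigma_l-\sigma_b$ with $b<l\le k$, and an \emph{outer sum} has the form $z[J(x,i)]=\sigma_{k+1}-\sigma_b$ with $b\le k$.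

From now on $z$ is the form attached to $h^0$. For $x\ne\rho$, each initial tube inside $t_x$ contains $x$ or lies in exactly one child, so the left side of \eqref{eq:local} is $\nu(C(x))$. Exchanging the order of summation in $\sum_{j\in C(x)}n_j(t_x)z_j$, we obtain
\begin{equation}\label{eq:balance}
\omega_x\,z[E(x)]-\sum_{i\in t_x}\omega_i\,z[J(x,i)]=\nu(C(x))\qquad(x\ne\rho).
\end{equation}
This is the reason for the additive form of $h^0$. In particular,
\begin{equation}\label{eq:vanish}
z[E(i)]=0\qquad\text{if }i\ne\rho\text{ and }C(i)=\emptyset .
\end{equation}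

\begin{example}\label{ex:path}
Let $G$ be the path $1-2-3-4$, $\omega\equiv1$, and $T^\circ=\{1,3,123\}$, so that $D_1=1$, $D_3=3$, $D_2=123$, $r=4$, and $N(D_1)=\{2\}$, $N(D_2)=\{4\}$, $N(D_3)=\{2,4\}$. Let $T=\{2,12,4\}$. Then $t_1=12$, $t_2=2$, $t_4=4$, $\rho=3$, and the chains are $C(1)=\{1\}$ and $C(3)=\{3<2\}$. From $\mathbf d(12)=e_3$, $\mathbf d(2)=e_1+e_3$, $\mathbf d(4)=e_2+e_3$ and $h^0(12)=K$, $h^0(2)=h^0(4)=0$ we get $z_3=K$ and $z_1=z_2=-K$. Equation \eqref{eq:balance} at $x=1$ reads $-z[J(1,2)]=K$: the outer sum $z[J(1,2)]=z_1$ is negative. Equation \eqref{eq:vanish} at $i=2$ reads $z[J(3,2)]+z[J(1,2)]=0$: the inner sum $z[J(3,2)]=z_3$ is minus an outer sum of a chain with lower top, hence nonnegative.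
\end{example}

\subsection{Signs}

The example shows the general mechanism. By \eqref{eq:vanish}, the inner sums of a chain are determined by outer sums of chains with lower top. If these are negative and of size at most a constant times $K^{a-1}$, where $a=|D_{\operatorname{top}(x)}|$, then the term $\nu(C(x))\ge K^a$ dominates in \eqref{eq:balance} and forces the outer sums of $C(x)$ to be negative of size at most a constant times $K^a$. The value of $K$ makes this induction close. Put $\beta_a=5K^a/\omega_-$ for $a\ge0$, so that
\begin{equation}\label{eq:K}
q^3\omega_+\beta_{a-1}=\tfrac56K^a\qquad(a\ge1).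
\end{equation}

\begin{lemma}\label{lem:signs}
Let $C(x)=\{j_0<\dots<j_k\}$ be nonempty and $a_l=|D_{j_l}|$.
\begin{itemize}
\item[(a)] $0\le z[J(x,j_l)]\le q\beta_{a_l-1}$ for $1\le l\le k$, and $0\le\sigma_l\le q^2\beta_{a_l-1}$ for $0\le l\le k$.
\item[(b)] If $x\ne\rho$, then $-\beta_{a_k}\le\sigma_{k+1}-\sigma_b<0$ for $0\le b\le k$.
\item[(c)] $z[E(i)]\le0$ for every $i\in V$.
\end{itemize}
\end{lemma}

\begin{proof}
We prove (a) and (b) together by induction on $a=a_k$. Assume that (b) holds for all $y\ne\rho$ with $C(y)\ne\emptyset$ and $|D_{\operatorname{top}(y)}|<a$. For $i=j_l\in C(x)$, each $y\in U(i)$ satisfies $y\ne\rho$ and $\operatorname{top}(y)<j_l$, so $|D_{\operatorname{top}(y)}|\le a_l-1<a$. As $|U(i)|\le q$,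
\begin{equation}\label{eq:outer}
-q\beta_{a_l-1}\le\sum_{y\in U(j_l)}z[J(y,j_l)]\le0\qquad(0\le l\le k).
\end{equation}

\emph{Part} (a). Let $l\ge1$ and $i=j_l$. Then $i\notin C(i)$, so $C(i)=\emptyset$ by Lemma~\ref{lem:chains}(a); and $i<_Tx$, so $i\ne\rho$. By \eqref{eq:vanish} and Lemma~\ref{lem:chains}(d), $z[J(x,j_l)]$ is minus the sum in \eqref{eq:outer}, which gives the first claim. Since $\sigma_0=0$ and $\sigma_l=\sigma_b+z[J(x,j_l)]$ for some $b<l$, induction on $l$ gives $0\le\sigma_l\le\sum_{l'=1}^lz[J(x,j_{l'})]\le q^2\beta_{a_l-1}$. This part does not use $x\ne\rho$.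

\emph{Part} (b). Let $x\ne\rho$ and $\beta=\beta_{a-1}$. Lemma~\ref{lem:chains}(d) and \eqref{eq:outer} for $l=0$ give $-q\beta\le z[E(x)]\le0$. Let $I=t_x\cap N(D_{j_k})$. Since $t_x\in T$ is not initial, $D_{j_k}\subsetneq t_x$, and since $t_x$ is connected, $I\ne\emptyset$. The vertices $i\in t_x$ with $J(x,i)\ne\emptyset$ are $j_1,\dots,j_k$ and the vertices of $I$; for $i\in I$ write $z[J(x,i)]=\sigma_{k+1}-\sigma_{b(i)}$. Solving \eqref{eq:balance} for $\sigma_{k+1}$,
\[
\omega(I)\,\sigma_{k+1}=\sum_{i\in I}\omega_i\sigma_{b(i)}-\sum_{l=1}^k\omega_{j_l}z[J(x,j_l)]+\omega_xz[E(x)]-\nu(C(x)).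
\]
The sizes $a_l$ are distinct and at most $a$, and $K\ge2$, so $K^a\le\nu(C(x))\le2K^a$. By (a) and \eqref{eq:K}, the right-hand side is at most $q^3\omega_+\beta-K^a<0$. So $\sigma_{k+1}<0$, and $\sigma_{k+1}-\sigma_b<0$ because $\sigma_b\ge0$. The right-hand side is at least $-(q^2+q)\omega_+\beta-2K^a\ge-2q^3\omega_+\beta-2K^a\ge-4K^a$. As $\omega(I)\ge\omega_-$, this gives $\sigma_{k+1}\ge-4K^a/\omega_-$. Finally $\sigma_b\le q^2\beta\le K^a/\omega_+\le K^a/\omega_-$, so $\sigma_{k+1}-\sigma_b\ge-5K^a/\omega_-=-\beta_a$.

\emph{Part} (c). We have $E(\rho)=\emptyset$ because $t_\rho=V$. For $i\ne\rho$ use \eqref{eq:vanish} if $C(i)=\emptyset$, and the bound on $z[E(x)]$ in the proof of (b) otherwise.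
\end{proof}

The hypothesis $T\cap T^\circ=\emptyset$ enters through $I\ne\emptyset$: for $t_x=D_{j_k}$ the coefficient $\omega(I)$ of $\sigma_{k+1}$ would vanish. The vertex $\rho$ is excluded in (b) because \eqref{eq:balance} is not available there; in Example~\ref{ex:path} the chain $C(\rho)$ has $\sigma_{k+1}=z_3+z_2=0$.

\subsection{Wall inequalities}

\begin{proposition}\label{prop:primal}
At every wall between adjacent maximal tubings disjoint from $T^\circ$ we have $\Delta(h^0)\ge0$, and $\Delta(h^1)>0$ if $\Delta(h^0)=0$. Consequently $\Delta(h^0+\varepsilon h^1)>0$ at all these walls for sufficiently small $\varepsilon>0$.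
\end{proposition}

\begin{proof}
The consequence holds because $\Delta$ is linear and there are finitely many walls. By Lemma~\ref{lem:plain} it suffices to show that each wall is plain or has $\Delta(h^0)>0$. Interchanging $T$ and $T'$ multiplies $\Delta$ by a positive constant, so we may assume $v'\not<v$. Each initial tube inside $t'$ contains $v'$ or lies in exactly one child of $t'$ in $T'$, so $h^0(t')-\sum_{c\in\mathcal Y\cup\mathcal Z}h^0(c)=\nu(L)$. By Lemmas~\ref{lem:delta} and~\ref{lem:signs}(c),
\begin{equation}\label{eq:lower}
\Delta(h^0)\ge\nu(L)-\omega_{v'}z[J(v,v')]+\sum_{j\in L}n_j(t')\,z_j .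
\end{equation}

\medskip\noindent\emph{Case 1: $v<v'$.} Every $D_j$ containing $v'$ contains $v\notin t'$, so $L=\emptyset$.

Suppose $J(v,v')\ne\emptyset$. Since $C(v)\subseteq t$ and $v'\notin t$, the pair $(v,v')$ is outer; and $v\ne\rho$ because $t\ne V$. By Lemma~\ref{lem:signs}(b), $z[J(v,v')]<0$, and \eqref{eq:lower} gives $\Delta(h^0)>0$.

Suppose $J(v,v')=\emptyset$. We show $C(v')=\emptyset$, so that the wall is plain. If not, $v'\in C(v')$ and $D_{v'}\subseteq\bar t$. Let $j^*$ be the vertex with $v\le j^*$ and $p(j^*)=v'$. Then $v\in D_{j^*}\subseteq\bar t\setminus\{v'\}$, so $D_{j^*}\subseteq t$ by Lemma~\ref{lem:flip}(b), and $v'\in N(D_{j^*})$. Thus $j^*\in J(v,v')$, a contradiction.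

\medskip\noindent\emph{Case 2: $v$ and $v'$ are incomparable.} An index $j\in J(v,v')$ would satisfy $v\le j<v'$ by (F1), so $J(v,v')=\emptyset$. Next, $L=\{j\in C(v'):v\notin D_j\}$: if $v'\in D_j\subseteq\bar t\setminus\{v\}$, then $D_j\subseteq t'$ by Lemma~\ref{lem:flip}(b), and the converse holds because $t'\subseteq\bar t\setminus\{v\}$. Moreover $n_j(t')=n_j(\bar t)$ for $j\in L$: if $i\in N(D_j)\cap\bar t$, then $i>j\ge v'$ by (F1), so $i\ne v$; and $i$ is adjacent to $D_j\subseteq t'$, so it lies in the component $t'$ of $\bar t\setminus\{v\}$. If $L=C(v')$, the wall is therefore plain.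

Let $L\subsetneq C(v')=\{j_0<\dots<j_k\}$, and let $\sigma_l$ refer to this chain; possibly $v'=\rho$. As $v\notin D_{j_0}=D_{v'}$ and the tubes $D_{j_l}$ increase, $L=\{j_0,\dots,j_{l-1}\}$ for some $1\le l\le k$. Let $a=|D_{j_{l-1}}|$, so $\nu(L)\ge K^a$. Exchanging the order of summation,
\[
\sum_{j\in L}n_j(\bar t)\,z_j=\sum_{i\in\bar t}\omega_i\,z[J(v',i)\cap L].
\]
By Lemma~\ref{lem:chains}(b), $J(v',i)\cap L$ is empty or a segment $\{j_b,\dots,j_{l'-1}\}$ with $b<l'\le l\le k$. In the latter case $z[J(v',i)\cap L]=\sigma_{l'}-\sigma_b\ge-q^2\beta_{a-1}$, because Lemma~\ref{lem:signs}(a) gives $\sigma_{l'}\ge0$ (here $l'\le k$ is used) and $\sigma_b\le q^2\beta_{a-1}$ (here $b\le l-1$ is used). By \eqref{eq:K} the displayed sum is at least $-q^3\omega_+\beta_{a-1}=-\frac56K^a$, and \eqref{eq:lower} gives $\Delta(h^0)\ge\frac16K^a>0$.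
\end{proof}

The wall $\mathbf d(23)+\mathbf d(13)=2\mathbf d(3)$ of the triangle falls under the first part of Case~1: for $T=\{3,13\}$ we have $v=1$, $v'=2$, $J(1,2)=\{1\}$ and $z_1=-K$. The last part of Case~2 occurs in Example~\ref{ex:path} when $t=12$ is flipped to $t'=234$, with $\mathbf d(234)=e_1+e_2$: here $v=1$, $v'=3$, $L=\{3\}\subsetneq C(3)$, the wall relation is $2\mathbf d(12)+\mathbf d(234)=\mathbf d(2)+\mathbf d(4)$, and $\Delta(h^0)=3K$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We may assume that $G$ is connected with $n\ge1$. For $\omega\equiv1$, (FP) is Theorem~\ref{thm:MP}. Propositions~\ref{prop:dual} and~\ref{prop:primal} provide heights that satisfy the hypothesis of Lemma~\ref{lem:orthant} for the dual and for the primal fan, and Corollary~\ref{cor:criterion} gives the polytopes.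
\end{proof}

\section{The fan property for arbitrary weights}\label{sec:weights}

It remains to prove (FP) for every $\omega\in\mathbb R^V_{>0}$. We deform $\omega$ to the constant weight $1$. As long as no maximal cone degenerates, the local picture at each wall cannot change, and a counting argument turns the local picture into the global one. Let again $\mathbf u(\cdot)$ be $\mathbf d_\omega(\cdot,T^\circ)$ or $\mathbf d^*_\omega(\cdot,T^\circ)$. A \emph{ridge} is a tubing with $n-1$ tubes; by Theorem~\ref{thm:MP} every ridge lies in exactly two maximal tubings.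

\begin{lemma}\label{lem:basis}
For every $\omega\in\mathbb R^V_{>0}$ and every maximal tubing $T$, the vectors $\mathbf u(s)$, $s\in T$, form a basis of $\mathbb R^{T^\circ}$. If $T\setminus\{t\}=T'\setminus\{t'\}$ are distinct maximal tubings, then $\mathbf u(t)$ and $\mathbf u(t')$ lie strictly on opposite sides of the hyperplane spanned by the $\mathbf u(s)$, $s\in T\cap T'$.
\end{lemma}

\begin{proof}
Consider first the dual vectors. Every $x\in V$ lies in some $R(t)$, $t\in T^+$: if $t_x$ has a child $c$, then $x\in R(c)$, and otherwise $t_x=\{x\}$ and $x=m(t_x)\in R(t_x)$. Since $r\in R(t)$ for all $t$, Lemma~\ref{lem:span} shows that the span of the $n$ vectors $w_s$, $s\in T$, contains all $f_x-f_r$. So it is the $n$-dimensional space $\{\sum_ix_i=0\}$, and the $w_s$ form a basis. The primal matrix $\big((t^\circ\parallel t)_\omega\big)_{t^\circ\in T^\circ,\,t\in T}$ has as its rows the dual compatibility vectors of the tubes of $T^\circ$ with respect to the initial tubing $T$, so it is invertible by the dual case with the roles of $T$ and $T^\circ$ exchanged.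

The second assertion says that the determinants of the two bases, with $\mathbf u(t')$ in the position of $\mathbf u(t)$, have opposite signs. Both determinants are continuous functions of $\omega$ without zeros on the connected set $\mathbb R^V_{>0}$, so their signs do not depend on $\omega$. For $\omega\equiv1$ they are opposite by Theorem~\ref{thm:MP}.
\end{proof}

\begin{proposition}\label{prop:FP}
Property {\rm(FP)} holds for every $\omega\in\mathbb R^V_{>0}$.
\end{proposition}

\begin{proof}
For a tubing $A$, possibly empty, let $\pi_A$ be the projection of $\mathbb R^{T^\circ}$ onto its quotient by the span of the $\mathbf u(s)$, $s\in A$. For a maximal tubing $T\supseteq A$ the vectors $\pi_A\mathbf u(s)$, $s\in T\setminus A$, form a basis of the quotient by Lemma~\ref{lem:basis}, and they span the cone $\pi_A\operatorname{cone}(T)$. Call a point of the quotient \emph{generic} if it lies on none of the hyperplanes spanned by the images of the ridges containing $A$, and let $\gamma_A(y)$ be the number of maximal $T\supseteq A$ with $y\in\pi_A\operatorname{cone}(T)$.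

\medskip\noindent\emph{Step 1: $\gamma_A$ is constant on generic points.} It is locally constant there. Given generic $x\neq y$, move $y$ slightly so that the segment $[x,y]$ avoids the spans of the images of all tubings $A'\supseteq A$ with at most $n-2$ tubes; as in the proof of Lemma~\ref{lem:convex}, this excludes finitely many proper subspaces for $y$. The segment meets each of the hyperplanes in at most one point and crosses it there. Let $y_0$ be such a point. A maximal $T\supseteq A$ whose image cone contains $y_0$ in its interior is counted just before and just after $y_0$, and one whose image cone does not contain $y_0$ is counted neither before nor after. If $y_0$ is on the boundary of the image cone, then exactly one coordinate of $y_0$ in the basis of $T$ vanishes, say that of $s\in T\setminus A$, and $T$ is counted exactly on the side of $y_0$ where this coordinate is positive. The other maximal tubing $T'$ containing the ridge $T\setminus\{s\}\supseteq A$ has $y_0$ on its boundary through the same ridge, and by Lemma~\ref{lem:basis} it is counted exactly on the other side. The pairing $T\leftrightarrow T'$ shows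 that the count does not change at $y_0$.

\medskip\noindent\emph{Step 2: $\gamma_\emptyset=1$ on generic points.} The point $-\sum_je_j$ is interior to $\operatorname{cone}(T^\circ)$, since $\mathbf u(D_j)=-e_j$. Any other maximal tubing misses some $D_j$, and by Lemma~\ref{lem:zero} its cone lies in the half-space $x_j\ge0$. So $\gamma_\emptyset=1$ near $-\sum_je_j$, and Step~1 applies. Generic points are dense and the cones are closed, so the maximal cones cover $\mathbb R^{T^\circ}$.

\medskip\noindent\emph{Step 3: if $x$ is in the relative interior of $\operatorname{cone}(A)$, the cones of the maximal tubings containing $A$ cover a neighborhood of $x$.} Some maximal tubing contains $A$, so the constant in Step~1 is at least $1$, and the closed image cones cover the quotient. For each maximal $T\supseteq A$ the coordinates of $x$ in the basis of $T$ are positive on $A$, and this persists for $y$ in a neighborhood of $x$ common to the finitely many $T$. For such $y$ choose $T\supseteq A$ with $\pi_A(y)\in\pi_A\operatorname{cone}(T)$; the coordinates of $y$ on $T\setminus A$ are then nonnegative, so $y\in\operatorname{cone}(T)$.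

\medskip\noindent\emph{Step 4: if the relative interiors of $\operatorname{cone}(A)$ and $\operatorname{cone}(A')$ share a point $x$, then $A=A'$.} Let $T\supseteq A'$ be maximal. The cone of $T$ contains generic points arbitrarily near $x$. By Step~3 such a point lies in the cone of a maximal tubing containing $A$, and by Step~2 that tubing is $T$. So every maximal tubing containing $A'$ contains $A$. If some $s\in A$ were not in $A'$, then the other maximal tubing containing the ridge $T\setminus\{s\}$ would contain $A'$ but not $s$, a contradiction. So $A\subseteq A'$, and $A=A'$ by symmetry.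

\medskip Finally, a point of $\operatorname{cone}(A)\cap\operatorname{cone}(A')$ lies in the relative interiors of $\operatorname{cone}(A_1)$ and $\operatorname{cone}(A_1')$ for some $A_1\subseteq A$ and $A_1'\subseteq A'$. By Step~4, $A_1=A_1'\subseteq A\cap A'$, so the point lies in $\operatorname{cone}(A\cap A')$. Together with Lemma~\ref{lem:basis} and Step~2, this is (FP).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
For connected $G$ with $n\ge1$, Proposition~\ref{prop:FP} gives the fan property. Propositions~\ref{prop:dual} and~\ref{prop:primal}, Lemma~\ref{lem:orthant} and Corollary~\ref{cor:criterion} then show that the fans are the normal fans of the polytopes with the stated heights, namely $\sum_a\lambda^{-a}g_a$ and $h^0+\varepsilon h^1$ on the non-initial tubes and $H$ on the initial ones. The general case follows by taking products, as explained at the end of Section~\ref{sec:fans}.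
\end{proof}

\begin{thebibliography}{1}

\bibitem{CF}
\emph{Compatibility Fans Realizing Graphical Nested Complexes},
\texttt{http://www.lix.polytechnique.fr/\textasciitilde pilaud/FPSAC16/final\_32}.

\end{thebibliography}
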